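
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}

\title{Higher weak 2-randomness and infinitely many incompressible prefixes}


\begin{abstract}
Let $\mathcal A$ be the set of infinite binary sequences having infinitely many prefixes of maximal plain $\Pi^1_1$-Kolmogorov complexity, up to an additive constant. Both $\mathcal A$ and the class of higher weakly-2-random sequences lie between the $\Pi^1_1$-random and the $\Pi^1_1$-Martin-L\"of random sequences. We show that there is a higher weakly-2-random sequence outside $\mathcal A$, even one with $\lim_m (m-C(X\upharpoonright_m))=\infty$. This answers a question from the survey \cite{survey}. We also show that $\mathcal A$ contains a sequence that is not higher weakly-2-random, and that the two classes together do not exhaust the $\Pi^1_1$-Martin-L\"of random sequences.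
\end{abstract}

\section{The question and the answer}

\subsection*{Definitions}
We work in Cantor space $2^{\omega}$ with the uniform measure $\mu$. For strings, $\sigma\subseteq\tau$ means that $\sigma$ is a prefix of $\tau$, and the same notation is used for prefixes of elements of $2^\omega$. We write $2^m$ also for the set of strings of length $m$, $X\upharpoonright_m$ for the prefix of $X$ of length $m$, $[\sigma]$ for the set of sequences extending $\sigma$, and $[B]=\bigcup_{\sigma\in B}[\sigma]$ for a set $B$ of strings. Relative measure is written
\[
\mu(A\mid\sigma)=2^{|\sigma|}\,\mu(A\cap[\sigma]).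
\]
A set $U\subseteq 2^\omega$ is \emph{$\Pi^1_1$-open} if $U=[W]$ for a $\Pi^1_1$ set $W$ of strings, and a sequence $(U_n)$ is \emph{uniformly} $\Pi^1_1$-open if $U_n=[W_n]$ with $\{(n,\sigma):\sigma\in W_n\}$ a $\Pi^1_1$ set. A closed set is \emph{$\Sigma^1_1$-closed} if its complement is $\Pi^1_1$-open. A sequence $X\in2^\omega$ is
\begin{itemize}
\item \emph{$\Pi^1_1$-random} if it belongs to no $\Pi^1_1$ set of measure $0$;
\item \emph{$\Pi^1_1$-Martin-L\"of random} if $X\notin\bigcap_nU_n$ whenever $(U_n)$ is uniformly $\Pi^1_1$-open and $\mu(U_n)\le2^{-n}$ for all $n$;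
\item \emph{higher weakly-2-random} if $X\notin\bigcap_nU_n$ whenever $(U_n)$ is uniformly $\Pi^1_1$-open and $\mu(\bigcap_nU_n)=0$.
\end{itemize}
The last two classes are denoted by $\mathrm{MLR}$ and $\mathrm{W2R}$. In both cases the null set to be avoided is an intersection of open sets, enumerated along the computable ordinals. For $\mathrm{MLR}$ the measures must tend to zero at a prescribed rate, and for $\mathrm{W2R}$ the intersection must merely be null.

A \emph{higher machine} is a partial function $M:2^{<\omega}\to2^{<\omega}$ with $\Pi^1_1$ graph, and $C_M(\sigma)=\min\{|\tau|:M(\tau)=\sigma\}$. Fix a higher machine that is optimal, i.e.\ whose complexity, denoted by $C$, satisfies $C\le C_M+O(1)$ for every higher machine $M$. We study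
\[
\mathcal A=\{X\in2^\omega:\ \exists c\ \forall n\ \exists m\ge n\ \ C(X\upharpoonright_m)\ge m-c\}.
\]
Thus $X\notin\mathcal A$ means exactly that $m-C(X\upharpoonright_m)\to\infty$.

\subsection*{What $\mathcal A$ measures}
Put $D^c_m=\{\tau\in2^m:C(\tau)<m-c\}$. There are fewer than $2^{m-c}$ strings of length less than $m-c$, so $|D^c_m|<2^{m-c}$ and $\mu([D^c_m])<2^{-c}$. With $\liminf_mA_m=\bigcup_n\bigcap_{m\ge n}A_m$ we have
\begin{equation}\label{eq:compl}
2^\omega\setminus\mathcal A=\bigcap_c\liminf_m\,[D^c_m],
\end{equation}
and by Fatou's lemma the $c$-th set on the right has measure at most $2^{-c}$. So $\mathcal A$ has measure $1$. The sets $D^c_m$ are uniformly $\Pi^1_1$, hence the right side of \eqref{eq:compl} is a $\Pi^1_1$ null set and every $\Pi^1_1$-random sequence lies in $\mathcal A$. In the other direction $\mathcal A\subseteq\mathrm{MLR}$. Both inclusions are known; short proofs are in Proposition~\ref{prop:incl}. The class $\mathrm{W2R}$ lies between the same two bounds, and one is led to the question, posed in \cite{survey}: \emph{does $\mathcal A$ contain every higher weakly-2-random sequence?}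

Formula \eqref{eq:compl} does not decide the matter. It presents the complement of $\mathcal A$ not as an intersection of enumerated open sets, but with one more alternation of quantifiers. The first experiment, on the other hand, suggests the answer ``yes''. The most direct way to leave $\mathcal A$ is to build $X$ by an approximation in which every prefix changes finitely often. Such an $X$ is compressible, but for the very same reason it fails to be higher weakly-2-random (Proposition~\ref{prop:finite}). The answer is nevertheless negative.

\begin{theorem}\label{thm:main}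
Let $F$ be a $\Sigma^1_1$-closed set with $\mu(F)>0$ (for example $F=2^\omega$). There is $X\in F$, computable from Kleene's $\mathcal O$, such that $X$ is higher weakly-2-random and
\[
\lim_m\,(m-C(X\upharpoonright_m))=\infty .
\]
In particular $X\in\mathrm{W2R}\setminus\mathcal A$.
\end{theorem}

\begin{theorem}\label{thm:conv}
There is $X\in\mathcal A\setminus\mathrm{W2R}$.
\end{theorem}

\begin{proposition}\label{prop:finite}
Let $(X_s)_{s<\omega_1^{CK}}$ be an $\omega_1^{CK}$-recursive sequence in $2^\omega$ such that for each $n$ the ordinals $s<\omega_1^{CK}$ split into finitely many intervals on each of which $X_s\upharpoonright_n$ is constant, and let $X=\lim_sX_s$. Then $X\notin\mathcal A\cup\mathrm{W2R}$. Some such $X$ belongs to $\mathrm{MLR}$.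
\end{proposition}

\begin{corollary}
The classes $\mathcal A$ and $\mathrm{W2R}$ are incomparable under inclusion, $\mathcal A\cup\mathrm{W2R}\subsetneq\mathrm{MLR}$, and
$\{X:X\text{ is }\Pi^1_1\text{-random}\}\subsetneq\mathcal A\subsetneq\mathrm{MLR}$.
\end{corollary}

\begin{proof}
Incomparability is given by the two theorems. The non-strict inclusions are in Proposition~\ref{prop:incl}, and the union is proper in $\mathrm{MLR}$ by Proposition~\ref{prop:finite}. The sequence of Theorem~\ref{thm:conv} is in $\mathcal A$ but not in $\mathrm{W2R}$, hence not $\Pi^1_1$-random. The sequence of Theorem~\ref{thm:main} is in $\mathrm{MLR}\setminus\mathcal A$.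
\end{proof}

\subsection*{The idea of Theorem~\ref{thm:main}}
We build $X$ by an approximation indexed by the computable ordinals. By Proposition~\ref{prop:finite} some prefix must change infinitely often if $X$ is to be in $\mathrm{W2R}$. Such changes are caused by the sequences $(U_n)$ that we have to avoid. As long as everything that precedes it is at rest, a sequence with null intersection forces only finitely many changes. A sequence with non-null intersection may force infinitely many, but only immediately before the stage at which its intersection is first seen to be non-null. Hence it does so only while the approximation sits in \emph{one} basic open set $[\tau_e]$, which depends on the index $e$ of the sequence and on nothing else.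

To save about $i$ bits we make the strings chosen for the $e$-th sequence longer than $i+e$. Then the regions $[\tau_e]$ in which infinitely many changes can occur have total measure less than $2^{-i}$, and outside them, up to a countable set, every $x$ is visited only finitely often. This is enough to compress $X$. But the regions may have positive measure, and so the argument does not produce a null test containing $X$.

The paper is organized as follows. Section~\ref{sec:prelim} collects facts about $\omega_1^{CK}$ and a compression lemma. Section~\ref{sec:finite} treats approximations with finitely many changes. Section~\ref{sec:env} sets up bookkeeping for nested approximations, and Sections~\ref{sec:main} and~\ref{sec:conv} prove the two theorems.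

\section{Preliminaries}\label{sec:prelim}

\subsection{Computation along $\omega_1^{CK}$}
Let $L_\alpha$ be the levels of the constructible hierarchy; $L_\omega$ is the set of hereditarily finite objects, among them strings, natural and rational numbers. A relation on $L_{\omega_1^{CK}}$ is called \emph{$\omega_1^{CK}$-recursive} if it and its complement are $\Sigma_1$ over $L_{\omega_1^{CK}}$. A function from an $\omega_1^{CK}$-recursive domain to $L_{\omega_1^{CK}}$ is \emph{$\omega_1^{CK}$-recursive} if its graph is $\Sigma_1$ over $L_{\omega_1^{CK}}$. A sequence $(X_s)_{s<\omega_1^{CK}}$ in $2^\omega$ is $\omega_1^{CK}$-recursive if $(s,n)\mapsto X_s(n)$ is. Ordinals below $\omega_1^{CK}$ are called \emph{stages} and are denoted by $r,s,t,u$. We use the following standard facts (see \cite{sacks}).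
\begin{enumerate}
\item[(a)] (Spector--Gandy) A subset of $L_\omega$ is $\Pi^1_1$ iff it is $\Sigma_1$ over $L_{\omega_1^{CK}}$.
\item[(b)] $L_{\omega_1^{CK}}$ is admissible. Hence functions may be defined by $\Sigma_1$-recursion along the stages, quantifiers bounded by elements of $L_{\omega_1^{CK}}$ (such as $\omega$, $L_\omega$ or a stage) preserve $\omega_1^{CK}$-recursiveness of relations, and \emph{every total function $g:\omega\to\omega_1^{CK}$ that is $\Sigma_1$-definable with parameters is bounded by a stage.} The last statement will be called \emph{boundedness}.
\item[(c)] There is an $\omega_1^{CK}$-recursive injection $h:\omega_1^{CK}\to\omega$. Namely, let $h(\alpha)$ be the first coordinate of the $<_L$-least pair $(a,f)$ such that $f$ is an isomorphism from the $a$-th computable linear order onto $\alpha$.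
\end{enumerate}

A $\Pi^1_1$ set $W\subseteq L_\omega$, given by a $\Sigma_1$ formula $\varphi$, has the approximations
\[
W_s=\{w:\exists t<s\ (w\in L_t \text{ and } L_t\models\varphi(w))\}.
\]
They increase with $s$, their union is $W$, and $s\mapsto W_s$ is an $\omega_1^{CK}$-recursive map into $L_{\omega_1^{CK}}$. A family $(S_j)_j$ of sets, with $j$ ranging over $\omega$ or $\omega^2$, is \emph{uniformly $\Pi^1_1$} if $\{(j,w):w\in S_j\}$ is $\Pi^1_1$; its members are then approximated by the sections of the approximations to this set. Let $(W^e)_{e\in\omega}$ be a uniform list of all $\Pi^1_1$ subsets of $\omega\times2^{<\omega}$. Every uniformly $\Pi^1_1$-open sequence $(U_n)$ has the form $U_n=\bigcup_{(n,\sigma)\in W^e}[\sigma]$ for some $e$, and such an $e$ is called an \emph{index} of $(U_n)$.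

\subsection{Questions about measures}\label{sec:measure}
Let $B\in L_{\omega_1^{CK}}$ be a set of strings. For rational $q\geq 0$ we have $\mu([B]\mid\tau)>q$ iff some finite $B_0\subseteq B$ satisfies $\mu([B_0]\mid\tau)>q$. So this comparison is an $\omega_1^{CK}$-recursive relation of $B$, $\tau$ and $q$. The same holds for every statement obtained from such comparisons by quantifying over $L_\omega$, also when they concern the members of a family $(B_j)_{j\in\omega}\in L_{\omega_1^{CK}}$. By compactness it holds for ``$[\sigma]\subseteq[B]$'' as well. All decisions about measures in the constructions below are of this kind, with $B$ computed from approximations at stages at most the current one.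

\subsection{Compression}
The following lemma is the only way in which we bound $C$ from above.

\begin{lemma}\label{lem:compress}
Let $S^i_m\subseteq2^m$ $(i,m\in\omega)$ be uniformly $\Pi^1_1$. There is a constant $d$ such that for all $i,m$ with $|S^i_m|\le2^{m-i}$ and all $\tau\in S^i_m$,
\[
C(\tau)\le m-i+2\log_2(i+1)+d .
\]
\end{lemma}

\begin{proof}
Let $S^i_{m,s}$ be approximations to $S^i_m$. List the elements of $S^i_m$ without repetition in the order of the least $s$ with $\tau\in S^i_{m,s}$, and lexicographically among strings with the same least $s$. On input $0^{|b|}1b\rho$, where $b$ is the binary expansion of some $i$ and $\rho$ is the $N$-th string of its length in lexicographic order, counting from $0$, let $M$ output the $N$-th element of the list for $S^i_m$ with $m=|\rho|+i$, counting from $0$, if there is one. The input determines $b,\rho,i,m,N$, so $M$ is single-valued. If $s$ is least with $\tau\in S^i_{m,s}$, then the elements preceding $\tau$ in the list are determined by $(S^i_{m,t})_{t\le s}$. So ``there is $s$ such that $\tau$ enters at $s$ and exactly $N$ elements precede it'' is $\Sigma_1$, and the graph of $M$ is $\Pi^1_1$.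

Let $\tau\in S^i_m$ and $|S^i_m|\le2^{m-i}$. Then $m\ge i$, and the position $N$ of $\tau$ is less than $2^{m-i}$. So $\tau$ is the output on an input with $|\rho|=m-i$, of length $m-i+2|b|+1$, where $|b|\le\log_2(i+1)+1$.
\end{proof}

\begin{proposition}\label{prop:incl}
Every $\Pi^1_1$-random sequence belongs to $\mathcal A\cap\mathrm{W2R}$, and $\mathcal A\cup\mathrm{W2R}\subseteq\mathrm{MLR}$.
\end{proposition}

\begin{proof}
Let $X$ be $\Pi^1_1$-random. By \eqref{eq:compl} the complement of $\mathcal A$ is null, and it is $\Pi^1_1$ because $\Pi^1_1$ is closed under quantification over $\omega$. So $X\in\mathcal A$. An intersection of a uniformly $\Pi^1_1$-open sequence is $\Pi^1_1$ as well, so $X\in\mathrm{W2R}$.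

If $\mu(U_n)\le2^{-n}$ for all $n$, then $\mu(\bigcap_nU_n)=0$. Hence $\mathrm{W2R}\subseteq\mathrm{MLR}$. Finally let $X\notin\mathrm{MLR}$, say $X\in\bigcap_iU_i$ with $U_i=[W_i]$ uniformly $\Pi^1_1$-open and $\mu(U_i)\le2^{-i}$. Let $S^i_m$ be the set of $\tau\in2^m$ with a prefix in $W_i$. Then $[S^i_m]\subseteq U_i$, so $|S^i_m|\le2^{m-i}$, and $X\upharpoonright_m\in S^i_m$ for all large $m$. By Lemma~\ref{lem:compress}, $m-C(X\upharpoonright_m)\ge i-2\log_2(i+1)-d$ for all large $m$. As $i$ was arbitrary, $X\notin\mathcal A$.
\end{proof}

\section{Approximations with finitely many changes}\label{sec:finite}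

This section proves Proposition~\ref{prop:finite}. It is also the smallest case of the compression argument of Theorem~\ref{thm:main}. We collect all strings that the approximation ever visits, show that they cover little measure, and apply Lemma~\ref{lem:compress}. The measure bound comes from the following observation, which is used for both theorems as well. For $t\le\omega_1^{CK}$ a limit ordinal, $x=\lim_{s\to t}X_s$ means that for each $n$ there is $a<t$ with $X_s\upharpoonright_n=x\upharpoonright_n$ for all $s\in[a,t)$.

\begin{lemma}\label{lem:limit}
Let $(X_s)_{s<\omega_1^{CK}}$ be a sequence in $2^\omega$. There is a countable set containing every $x$ with the following property: there are nonempty intervals of stages $I_0\supseteq I_1\supseteq\cdots$ and numbers $n_k\to\infty$ such that $X_s\upharpoonright_{n_k}=x\upharpoonright_{n_k}$ for all $k$ and all $s\in I_k$.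
\end{lemma}

\begin{proof}
Let $x$ have the property, and write $I_k=[a_k,t_k)$ with $t_k\le\omega_1^{CK}$. If some $s$ lies in all $I_k$, then $x=X_s$. Suppose $\bigcap_kI_k=\emptyset$. The ordinals $t_k$ do not increase with $k$, so they are eventually equal to some $t$, and $t\le t_k$ for all $k$. The $a_k$ do not decrease, and $a_k\le a_{k'}<t_{k'}=t$ for large $k'$. So $s^*=\sup_ka_k\le t$. If $s^*<t$, then $a_k\le s^*<t_k$ for all $k$ and $s^*\in\bigcap_kI_k$, a contradiction. Hence $\sup_ka_k=t$ while all $a_k<t$, so $t$ is a limit. As $[a_k,t)\subseteq I_k$, we get $x=\lim_{s\to t}X_s$. Thus $x$ belongs to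
\[
\{X_s:s<\omega_1^{CK}\}\cup\{\lim_{s\to t}X_s:t\le\omega_1^{CK}\text{ a limit for which this limit exists}\},
\]
which is countable because $\omega_1^{CK}$ is a countable ordinal.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:finite}, first part]
Let $R_m=\{X_s\upharpoonright_m:s<\omega_1^{CK}\}$. These sets are uniformly $\Pi^1_1$, the sets $[R_m]$ decrease with $m$, and $X\in\bigcap_m[R_m]$.

We claim that $\bigcap_m[R_m]$ is countable. Let $x$ be one of its elements. The set $\{s:X_s\upharpoonright_m=x\upharpoonright_m\}$ is nonempty and, by hypothesis, a union of finitely many maximal intervals. Each of these intervals for $m+1$ is contained in exactly one for $m$. By K\"onig's lemma there are such intervals $I_0\supseteq I_1\supseteq\cdots$, with $I_m$ belonging to $m$. So $x$ lies in the countable set of Lemma~\ref{lem:limit} (with $n_m=m$).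

Hence $\bigcap_m[R_m]$ is null. As $([R_m])_m$ is uniformly $\Pi^1_1$-open, $X\notin\mathrm{W2R}$. Moreover $\mu([R_m])\to0$, so for each $i$ we have $|R_m|\le2^{m-i}$ for all large $m$. Lemma~\ref{lem:compress} with $S^i_m=R_m$ gives $m-C(X\upharpoonright_m)\ge i-2\log_2(i+1)-d$ for all large $m$, where $d$ does not depend on $i$. So $X\notin\mathcal A$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:finite}, an example in $\mathrm{MLR}$]
We take the leftmost path avoiding all tests. For $e,n\in\omega$ let $B^{e,n}_s=\{\sigma:(n,\sigma)\in W^e_s\}$ and
\[
H^e_{n,s}=\bigcup\{[B^{e,n}_t]:t\le s,\ \mu([B^{e,n}_t])\le2^{-n}\}.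
\]
This is the union of a chain of open sets of measure at most $2^{-n}$. By compactness a clopen subset of the union is contained in a member of the chain, so $\mu(H^e_{n,s})\le2^{-n}$. The same argument gives $\mu(\bigcup_sH^e_{n,s})\le2^{-n}$. Let $G_s=\bigcup_eH^e_{e+2,s}$ and $G=\bigcup_sG_s$. Then $\mu(G)\le\sum_e2^{-e-2}=\frac12$. If $(U_n)$ is uniformly $\Pi^1_1$-open with index $e$ and $\mu(U_n)\le2^{-n}$ for all $n$, then $U_{e+2}=\bigcup_sH^e_{e+2,s}\subseteq G$. So $2^\omega\setminus G\subseteq\mathrm{MLR}$.

Let $X_s$ be the lexicographically least element of the nonempty closed set $2^\omega\setminus G_s$. Then $X_s\upharpoonright_n$ is the lexicographically least $\sigma\in2^n$ with $[\sigma]\not\subseteq G_s$, so the sequence is $\omega_1^{CK}$-recursive by Section~\ref{sec:measure}. Since $G_s$ increases with $s$, the string $X_s\upharpoonright_n$ only moves to the right in $2^n$. So it is constant on each of finitely many intervals covering the stages, and $X=\lim_sX_s$ exists. If $X\in G$, then there are $n$ and $s_0$ with $[X\upharpoonright_n]\subseteq G_s$ for all $s\ge s_0$; but for large $s$ we have $X_s\in[X\upharpoonright_n]$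 and $X_s\notin G_s$, a contradiction. So $X\in\mathrm{MLR}$.
\end{proof}

The first part of the proof shows what has to be overcome in Theorem~\ref{thm:main}: the sets $[R_m]$ that compress $X$ are themselves a null test catching $X$. To get $X\notin\mathcal A$ from Lemma~\ref{lem:compress} it is enough to have uniformly $\Pi^1_1$ sets $S^i_m\subseteq2^m$ such that for infinitely many $i$, and for all $m$ large enough depending on $i$, both $|S^i_m|\le2^{m-i}$ and $X\upharpoonright_m\in S^i_m$. For a single $i$ the sets $[S^i_m]$ need not form a null test, and this is the freedom that we shall use.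

\section{Environments}\label{sec:env}

Both remaining constructions are nested approximations. At every stage $s$ we choose, by recursion on $e\in\omega$, a finite object $p_e(s)$ which includes a string $\sigma_{e,s}$, such that
\[
\sigma_{-1}\subsetneq\sigma_{0,s}\subsetneq\sigma_{1,s}\subsetneq\cdots,
\]
where $\sigma_{-1}$ is fixed once and for all. Then $|\sigma_{e,s}|>e$, and we let $X_s=\bigcup_e\sigma_{e,s}\in2^\omega$. The choice of $p_e(s)$ will depend on what has happened since $p_0,\dots,p_{e-1}$ last changed. The following terms describe this dependence.

An \emph{environment of level $c\ge0$} is a maximal interval $E$ of stages on which $(p_0(s),\dots,p_c(s))$ is constant; $\sigma_E$ is the constant value of $\sigma_{c,s}$ on $E$. The only environment of level $-1$ is the interval of all stages, with string $\sigma_{-1}$. An environment is understood to carry its level. Every stage lies in exactly one environment of each level, and environments of level $c+1$ refine those of level $c$. A \emph{child} of $E$ is an environment of the next level contained in $E$. An environment is \emph{final} if it is cofinal in $\omega_1^{CK}$.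

Let $a_c(s)$ be the minimum of the level $c$ environment containing $s$. So $a_{-1}(s)=0$, and for $c\ge0$ it is the least $r\le s$ such that $p_j(u)=p_j(s)$ for all $u\in[r,s]$ and $j\le c$. It is determined by the history before $s$ together with $p_0(s),\dots,p_c(s)$. The environments of level $e$ correspond to the stages $s$ with $a_e(s)=s$, and the environment of level $e$ with minimum $s$ is contained in the environment $E$ of level $c\le e$ iff $a_c(s)=\min E$.

\emph{Effectivity.} In both constructions $p_e(s)$ is computed from the history $\langle(p_j(r))_{j\in\omega}:r<s\rangle$, from the $p_j(s)$ with $j<e$, from $h$, and from answers to questions as in Section~\ref{sec:measure} about approximations at stages $\le s$. So each construction is a $\Sigma_1$-recursion along the stages with an inner recursion on $e\in\omega$. By fact (b) the maps $(e,s)\mapsto p_e(s)$ and $(e,s)\mapsto a_e(s)$ are $\omega_1^{CK}$-recursive.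

The next lemma will be applied to infinite paths through the tree of environments whose string is a prefix of a given $x$.

\begin{lemma}\label{lem:path}
There is a countable set containing every $x$ for which there are $c$ and environments $E_c\supseteq E_{c+1}\supseteq\cdots$, with $E_e$ of level $e$, such that $x\in[\sigma_{E_e}]$ for all $e\ge c$.
\end{lemma}

\begin{proof}
For $s\in E_e$ both $X_s$ and $x$ extend $\sigma_{E_e}$, and $|\sigma_{E_e}|>e$ for $e\ge0$. So Lemma~\ref{lem:limit} applies.
\end{proof}

\section{A higher weakly-2-random sequence outside $\mathcal A$}\label{sec:main}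

\subsection{One test}\label{sec:onetest}
For $e,k\in\omega$ let
\[
V^e_{k,s}=\bigcap_{j\le k}\ \bigcup_{(j,\sigma)\in W^e_s}[\sigma],\qquad V^e_k=\bigcup_sV^e_{k,s}.
\]
These sets are open and decreasing in $k$, and $V^e_{k,s}$ increases with $s$. If $(U_n)$ has index $e$, then $V^e_k=\bigcap_{j\le k}U_j$. The set $V^e_{k,s}$ is generated by the strings $\sigma$ such that for each $j\le k$ some prefix $\sigma'$ of $\sigma$ has $(j,\sigma')\in W^e_s$, so Section~\ref{sec:measure} applies to it. Call $e$ \emph{dead at $s$} if $\inf_k\mu(V^e_{k,s})>0$, and \emph{alive at $s$} otherwise. Being dead at $s$ is an $\omega_1^{CK}$-recursive relation of $e$ and $s$, and death is permanent. Let $d_e$ be the first stage at which $e$ is dead, if there is one. If $(U_n)$ has index $e$ and $\mu(\bigcap_nU_n)=0$, then $e$ is alive at every stage, because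
\[
\inf_k\mu(V^e_{k,s})=\mu\Big(\bigcap_kV^e_{k,s}\Big)\le\mu\Big(\bigcap_nU_n\Big)=0 .
\]

Suppose that we want to stay out of $\bigcap_nU_n$ while working inside a fixed $[\tau]$. We cannot hope to stay out of all $V^e_k$. So we choose one $k$ for which $V^e_{k,s}$ is currently small in $[\tau]$: let $k_s$ be the least $k$ with $\mu(V^e_{k,s}\mid\tau)\le\frac14$ as long as $e$ is alive, and $k_s=\infty$ (no action) when $e$ is dead. Then we stay out of $V^e_{k_s,s}$. Every increase of $k_s$ upsets what is built above $\tau$. How often can it happen?

Suppose that $k_s$ takes infinitely many values. Let $g(n)$ be the first stage with $n\le k_s<\infty$. By boundedness, $t=\sup_ng(n)$ is a stage, and at $t$ each $V^e_{n,t}$ has relative measure more than $\frac14$ in $[\tau]$. Hence $e$ is dead at $t$, while it was alive at each $g(n)$. So a null test acts only finitely often, and a test that acts infinitely often does so immediately before its death at $d_e$. If $\tau$ is itself the value of a moving string $\sigma_{e,s}$, then $\tau$ must be the value approached as $s\to d_e$. Thus there is at most one such $\tau$ for each $e$, no matter how many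 environments there are in which $e$ acts. It remains to iterate this over all $e$ and to make these strings long.

\subsection{The construction}
Let $Q=2^\omega\setminus F$, a $\Pi^1_1$-open set with approximations $Q_s$. Since $\mu(F)>0$, the Lebesgue density theorem allows us to fix $\sigma_{-1}$ with $\mu(Q\mid\sigma_{-1})\le\frac14$. For $e\ge0$ let
\[
\eta_e=2^{-e-2},\qquad\delta_e=\tfrac34-2^{-e-1},\qquad\text{so}\quad\delta_0=\tfrac14,\quad\delta_{e+1}=\delta_e+\eta_e,\quad\delta_e<\tfrac34 .
\]
We define $p_e(s)=(\sigma_{e,s},k_{e,s})$ with $k_{e,s}\in\omega\cup\{\infty\}$, and put $V^e_{\infty,s}=\emptyset$.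

An environment $E$ of level $c\ge0$ has the \emph{code} $i(E)=\langle c,h(\min E)\rangle$, where $\langle\cdot,\cdot\rangle$ is a computable bijection $\omega^2\to\omega$. Distinct environments of the same level are disjoint and have distinct minima, so distinct environments have distinct codes. We shall compress $X$ by about $i(E)$ bits by looking only at what happens inside $E$. The machine has to be told $i(E)$, which costs about $2\log_2i(E)$ bits, so the gain must be measured by $i(E)$ rather than by the level of $E$. Accordingly the strings chosen inside $E$ are made longer than $i(E)$: for an environment $P$ of level $e-1$, where $e\ge0$, let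
\[
\ell(P)=1+\max\Big(\{|\sigma_P|\}\cup\{\,i(E)+e+1:\ E\supseteq P\text{ an environment of level in }\{0,\dots,e-1\}\}\Big),
\]
where for each level we mean the one environment containing $P$; for level $e-1$ it is $P$ itself.

At stage $s$, suppose that $p_j(s)$ is defined for $j<e$, and let $P$ be the environment of level $e-1$ containing $s$. The minima of $P$ and of the environments of lower levels containing $s$ are known at this point, hence so is $\ell(P)$. Let
\[
K_{e,s}=Q_s\cup\bigcup_{j<e}V^j_{k_{j,s},s}
\]
be the set that we currently want to avoid.
\begin{itemize}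
\item $\sigma_{e,s}$ is the lexicographically least $\tau\supseteq\sigma_P$ of length $\ell(P)$ with $\mu(K_{e,s}\mid\tau)\le\delta_e$.
\item If $e$ is alive at $s$, then $k_{e,s}$ is the least $k$ with $\mu(V^e_{k,s}\mid\sigma_{e,s})\le\eta_e$; it exists because $\mu(V^e_{k,s})\to0$ as $k\to\infty$. If $e$ is dead at $s$, then $k_{e,s}=\infty$.
\end{itemize}

\emph{The string $\tau$ exists.} We have $\mu(K_{e,s}\mid\sigma_P)\le\delta_e$. For $e=0$ this is the choice of $\sigma_{-1}$. For $e\ge1$ we have $\sigma_P=\sigma_{e-1,s}$, and the bound follows from $K_{e,s}=K_{e-1,s}\cup V^{e-1}_{k_{e-1,s},s}$, since the two sets have relative measure at most $\delta_{e-1}$ and $\eta_{e-1}$ in $[\sigma_{e-1,s}]$. Now $\mu(K_{e,s}\mid\sigma_P)$ is the average of $\mu(K_{e,s}\mid\tau)$ over the extensions $\tau$ of $\sigma_P$ of length $\ell(P)$, so one of them qualifies.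

In particular, for all $e\ge0$ and $s$,
\begin{equation}\label{eq:avoid}
\mu(K_{e,s}\mid\sigma_{e,s})\le\delta_e<1 .
\end{equation}

\subsection{How the approximation moves}

\begin{lemma}\label{lem:mono}
Let $P$ be an environment of level $e-1$, where $e\ge0$. On $P$ the string $\sigma_{e,s}$ takes finitely many, pairwise incompatible values. For each value $\tau$, the set $J_\tau=\{s\in P:\sigma_{e,s}=\tau\}$ is an interval, and $k_{e,s}$ is nondecreasing on $J_\tau$. The children of $P$ with string $\tau$ correspond one-to-one to the values of $k_{e,s}$ on $J_\tau$.
\end{lemma}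

\begin{proof}
On $P$ the numbers $k_{j,s}$ with $j<e$ are constant, so $K_{e,s}$ increases with $s\in P$. Hence a string that violates the condition in the choice of $\sigma_{e,s}$ does so at all later stages in $P$, and $\sigma_{e,s}$ only moves to the right among the finitely many strings of length $\ell(P)$. This proves the claims on $\sigma_{e,s}$. For fixed $\tau$, $k_{e,s}$ does not decrease on $J_\tau$, because $V^e_{k,s}$ increases with $s$ and death is permanent. So each value of $k_{e,s}$ is taken on one subinterval of $J_\tau$, and this subinterval is a child of $P$.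
\end{proof}

\begin{lemma}\label{lem:onebox}
Let $P$ be an environment of level $e-1$, and suppose that $k_{e,s}$ takes infinitely many values on $J_\tau$. Then $d_e$ exists and $\tau=\lim_{s\to d_e}\sigma_{e,s}$, in the sense that $\sigma_{e,s}=\tau$ for all $s$ in some interval $[a,d_e)$ with $a<d_e$.
\end{lemma}

\begin{proof}
Let $g(n)$ be the least $s\in J_\tau$ with $n\le k_{e,s}<\infty$. This is a total function, and it is $\Sigma_1$-definable with parameters, since $s\in P$ iff $a_{e-1}(s)=\min P$. By boundedness $t=\sup_ng(n)$ is a stage. Since $k_{e,g(n+1)}>n$, minimality of $k_{e,g(n+1)}$ gives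
\[
\mu(V^e_{n,t}\mid\tau)\ge\mu(V^e_{n,g(n+1)}\mid\tau)>\eta_e\qquad\text{for all }n,
\]
so $e$ is dead at $t$. But $e$ is alive at every $g(n)$. Hence $g(n)<t$ for all $n$, the $g(n)$ are cofinal in $t$, and $d_e=t$. As $J_\tau$ is an interval, $[g(0),t)\subseteq J_\tau$.
\end{proof}

When $d_e$ exists and $\sigma_{e,s}$ is constant on some $[a,d_e)$ with $a<d_e$, we write $\tau_e$ for this constant value. It depends on $e$ only, not on $P$.

\begin{lemma}\label{lem:final}
For every $e\ge-1$ there is a final environment $E_e$ of level $e$, and $E_{-1}\supseteq E_0\supseteq\cdots$.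
\end{lemma}

\begin{proof}
For level $-1$ this is trivial. Let $e\ge0$ and let $P=E_{e-1}$ be final. By Lemma~\ref{lem:mono}, $\sigma_{e,s}$ is eventually equal to some $\tau$, and $k_{e,s}$ is nondecreasing on the final segment $J_\tau$ of the stages. If it takes finitely many values there, it is eventually constant. If it takes infinitely many, then by Lemma~\ref{lem:onebox} $e$ is dead from the stage $d_e<\omega_1^{CK}$ on, and $k_{e,s}=\infty$ for $s\ge d_e$. In both cases $p_e(s)$ is eventually constant, and the last child of $P$ is the required $E_e$.
\end{proof}

Let $X=\bigcup_e\sigma_{E_e}$ and let $k_e$ be the value of $k_{e,s}$ on $E_e$ for $e\ge0$.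

\subsection{$X\in F$, $X\in\mathrm{W2R}$ and $X\le_T\mathcal O$}

Let $(U_n)$ be uniformly $\Pi^1_1$-open with $\mu(\bigcap_nU_n)=0$, and let $e$ be an index of it. By Section~\ref{sec:onetest}, $e$ is alive at every stage, so $k_e<\infty$. This is where nullity of the intersection is used. Suppose $X\in\bigcap_nU_n$. Then $X\in V^e_{k_e}$, so there are $n$ and $s_0$ with $[X\upharpoonright_n]\subseteq V^e_{k_e,s}$ for all $s\ge s_0$. Take $e'>e$ with $|\sigma_{E_{e'}}|\ge n$ and $s\in E_{e'}$ with $s\ge s_0$. Then $s\in E_e$, so $k_{e,s}=k_e$ and
\[
[\sigma_{e',s}]=[\sigma_{E_{e'}}]\subseteq[X\upharpoonright_n]\subseteq V^e_{k_e,s}\subseteq K_{e',s},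
\]
contradicting \eqref{eq:avoid}. So $X$ is higher weakly-2-random. If $X\in Q$, then $[X\upharpoonright_n]\subseteq Q_s$ for some $n$ and all large $s$, and for $e'\geq 0$ with $|\sigma_{E_{e'}}|\ge n$ and large $s\in E_{e'}$ we get $[\sigma_{e',s}]\subseteq Q_s\subseteq K_{e',s}$, again contradicting \eqref{eq:avoid}. So $X\in F$.

For each $n$, $X_s(n)$ is eventually constant with value $X(n)$. To compute $X(n)$ from $\mathcal O$, search for $a\in\operatorname{ran}h$ and $b\in\{0,1\}$ such that there is no $s\ge h^{-1}(a)$ with $X_s(n)\ne b$. The sets $\operatorname{ran}h$ and $\{(a,n,b):a\in\operatorname{ran}h,\ \exists s\ge h^{-1}(a)\ X_s(n)\ne b\}$ are $\Pi^1_1$, so $\mathcal O$ decides both. The search succeeds, and then $b=X(n)$.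

\subsection{The strings visited inside an environment}
For an environment $E$ of level $c\ge0$ and $m\in\omega$ let $S^E_m$ be the set of $\tau\in2^m$ such that, for some environment $E'\subseteq E$ of some level $e\ge c$,
\[
\sigma_{E'}\subseteq\tau\qquad\text{and}\qquad |\sigma_{E'}|\le m<\ell(E').
\]
Every child of $E'$ has a string of length $\ell(E')$, so in this range $m$ lies between the lengths of two consecutive strings of the construction. The set $S^E_m$ plays the role of $R_m$ in Section~\ref{sec:finite}, restricted to $E$. The restriction excludes infinite branching at the strings of levels up to $c$, which may be too short.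

\begin{lemma}\label{lem:in}
For all $c\geq 0$ and $m\ge|\sigma_{E_c}|$ we have $X\upharpoonright_m\in S^{E_c}_m$.
\end{lemma}

\begin{proof}
Since $|\sigma_{E_{e+1}}|=\ell(E_e)$, there is $e\ge c$ with $|\sigma_{E_e}|\le m<\ell(E_e)$, and $E'=E_e$ is a witness.
\end{proof}

\begin{lemma}\label{lem:small}
Let $E$ be an environment of level $c\ge0$ and $i=i(E)$. Then $|S^E_m|<2^{m-i}$ for all but finitely many $m$.
\end{lemma}

\begin{proof}
We bound the measure of $\limsup_m[S^E_m]=\bigcap_n\bigcup_{m\ge n}[S^E_m]$. Let $x$ be in this set. A single $E'$ is a witness for only finitely many $m$, so $x\in[\sigma_{E'}]$ for infinitely many environments $E'\subseteq E$ of levels $\ge c$. Let $T_x$ be the set of all environments $E'\subseteq E$ of levels $\ge c$ with $x\in[\sigma_{E'}]$. With $E'$ it contains every environment between $E'$ and $E$, because the string of a coarser environment is a prefix of the string of a finer one. So $T_x$ is an infinite tree with root $E$ under the child relation.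

\emph{Case A: some $P\in T_x$, of level $e-1\ge c$, has infinitely many children in $T_x$.} The values of $\sigma_{e,s}$ on $P$ are pairwise incompatible, so these children have the same string $\tau$, and $x\in[\tau]$. By Lemma~\ref{lem:mono}, $k_{e,s}$ takes infinitely many values on $J_\tau$. By Lemma~\ref{lem:onebox}, $\tau=\tau_e$. Moreover
\[
|\tau_e|=\ell(P)\ge i(E)+e+2,
\]
since $E\supseteq P$ has level $c\in\{0,\dots,e-1\}$. Note that $e\ge c+1\ge1$.

\emph{Case B: $T_x$ is finitely branching.} By K\"onig's lemma it has an infinite path, so $x$ lies in the countable set of Lemma~\ref{lem:path}.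

Therefore $\limsup_m[S^E_m]$ is contained in the union of a countable set and of the sets $[\tau_e]$ for those $e\ge1$ for which $\tau_e$ exists and $|\tau_e|\ge i+e+2$. Hence
\[
\mu\big(\limsup_m[S^E_m]\big)\le\sum_{e\ge1}2^{-i-e-2}=2^{-i-2}.
\]
By the reverse Fatou inequality $\limsup_m\mu([S^E_m])\le2^{-i-2}$, so $\mu([S^E_m])<2^{-i}$ for all but finitely many $m$.
\end{proof}

Case A is what separates this situation from Proposition~\ref{prop:finite}. It leaves a set of possibly positive measure, for which the proof gives only the bound $2^{-i-2}$, and so we get no null test from the sets $[S^E_m]$.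

\subsection{Compression of $X$}
For $i=\langle c,b\rangle$ let $S^i_m$ be the set of $\tau\in2^m$ for which there are a stage $s$ and a number $e$ with $c\le e<m$ such that
\[
a_e(s)=s,\qquad h(a_c(s))=b,\qquad\sigma_{e,s}\subseteq\tau,\qquad m<|\sigma_{e+1,s}|.
\]
These conditions are $\omega_1^{CK}$-recursive, so the sets $S^i_m$ are uniformly $\Pi^1_1$. If $E$ is an environment with $i(E)=i$, then $S^i_m=S^E_m$. Indeed, the first two conditions say that $s$ is the minimum of an environment $E'\subseteq E$ of level $e$, as $h$ is injective. Further, $|\sigma_{e+1,s}|=\ell(E')$. The bound $e<m$ is no restriction, since $\sigma_{E'}\subseteq\tau$ implies $e<|\sigma_{E'}|\le m$.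

Let $d$ be the constant of Lemma~\ref{lem:compress} for these sets. Fix $c\geq 0$ and put $i=i(E_c)$. By Lemmas~\ref{lem:in} and~\ref{lem:small}, for all large $m$ we have $X\upharpoonright_m\in S^i_m$ and $|S^i_m|\le2^{m-i}$. So
\[
\liminf_m\,\big(m-C(X\upharpoonright_m)\big)\ge i(E_c)-2\log_2(i(E_c)+1)-d .
\]
The codes $i(E_c)$, $c\in\omega$, are pairwise distinct, hence unbounded, and $d$ does not depend on $c$. So $m-C(X\upharpoonright_m)\to\infty$. This completes the proof of Theorem~\ref{thm:main}. \qed

\section{A sequence in $\mathcal A$ that is not higher weakly-2-random}\label{sec:conv}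

\subsection{The idea}
Let $D_m=D^1_m=\{\tau\in2^m:C(\tau)<m-1\}$ for $m\ge1$. Then $|D_m|<2^{m-1}$, and the $D_m$ are uniformly $\Pi^1_1$, with approximations $D_{m,s}$. We want $X$ to have infinitely many prefixes $\tau\notin D_{|\tau|}$, and at the same time we want the open sets $U_e=\bigcup_s[\sigma_{e,s}]$, which contain $X$, to have null intersection.

Consider level $0$ alone. We guess a string $\tau\notin D_{|\tau|,s}$, and when $\tau$ enters $D_{|\tau|}$ we guess another one. The sets $[\tau]$ used in this way may cover many $x$ infinitely often. But we are free to restrict $X$ further: choose with $\tau$ an extension $\rho$ of length at least $2|\tau|$ and put $\sigma_{0,s}=\rho$. If each $\tau$ is used with only one $\rho$, then the measures of the sets $[\rho]$ have sum at most $\sum_{n\geq 1}2^n2^{-2n}<\infty$, and by Borel--Cantelli almost every $x$ is in only finitely many of them.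

The difficulty appears at level $1$: the chosen $[\rho]$ must contain further strings that look incompressible, i.e.\ it must not be filled by
\[
L_s=\liminf_m\,[D_{m,s}]=\{x:x\upharpoonright_m\in D_{m,s}\text{ for all but finitely many }m\ge1\}.
\]
So $\rho$ may have to be given up although $\tau$ still looks good, and then $\tau$ may be used with several $\rho$. In such a $[\rho]$ the set $L_s$ has large relative measure. We shall keep all later choices disjoint from $[\rho]$. Then each $x$ is in at most one such $[\rho]$, and as $\mu(L_s)$ is bounded away from $1$, there is always room left.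

\subsection{The construction}
The sets $L_s$ increase with $s$, and $\mu(L_s)\le\liminf_m\mu([D_{m,s}])\le\frac12$ by Fatou's lemma. Questions about $\mu(L_s\mid\rho)=\sup_n\inf_N\mu(\bigcap_{n\le m\le N}[D_{m,s}]\mid\rho)$ are of the kind considered in Section~\ref{sec:measure}. Let
\[
\delta_e=1-2^{-e-2}\quad(e\ge-1),\qquad\text{so }\delta_{-1}=\tfrac12\text{ and }\delta_{e-1}<\delta_e<1\text{ for }e\geq 0.
\]
A \emph{pair} is some $\pi=(\tau,\rho)$ with $\tau\subseteq\rho$, $|\tau|\ge1$ and $|\rho|\ge2|\tau|$. Order the pairs by $|\rho|$ first, and in some fixed computable way within the finite sets of pairs with the same $|\rho|$. The order type is $\omega$; the \emph{position} of a pair is the number of smaller pairs.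

Let $\sigma_{-1}$ be the empty string. We define $p_e(s)=\pi_{e,s}=(\tau_{e,s},\rho_{e,s})$ and $\sigma_{e,s}=\rho_{e,s}$. At stage $s$, suppose that $\pi_{j,s}$ is defined for $j<e$, let $P$ be the environment of level $e-1$ containing $s$, and let $\sigma=\sigma_P$. For $r\in P$ with $r\le s$ say that a pair $\pi=(\tau,\rho)$ is \emph{overrun at $r$} if
\[
r>\min P,\qquad\pi_{e,u}=\pi\text{ for all }u\text{ in a nonempty final segment of }P\cap r,\qquad\mu(L_r\mid\rho)>\delta_e,
\]
where $P\cap r=\{u\in P:u<r\}$. A pair $(\tau,\rho)$ with $\sigma\subsetneq\tau$ is \emph{admissible at $s$} if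
\begin{enumerate}
\item[(A)] $\tau\notin D_{|\tau|,s}$;
\item[(B)] $\mu(L_s\mid\rho)\le\delta_e$;
\item[(C)] $[\rho]\cap[\rho']=\emptyset$ for every pair $(\tau',\rho')<(\tau,\rho)$ that was overrun at some $r\in P$, $r\le s$.
\end{enumerate}
Let $\pi_{e,s}$ be the least admissible pair. (That there is one is Lemma~\ref{lem:room}.) Note that being overrun at $r\le s$ concerns only $\pi_{e,u}$ with $u<r$, so the definition is not circular.

A pair is \emph{used in $P$} if it equals $\pi_{e,s}$ for some $s\in P$. Within $P$ admissibility can be lost but never regained as $s$ grows, since $D_{m,s}$ and $L_s$ increase and (C) only becomes more restrictive. Hence $\pi_{e,s}$ is nondecreasing on $P$, each pair is used on an interval of stages in $P$, and the children of $P$ correspond one-to-one to the pairs used in $P$. A pair overrun at $r$ has been used in $P$ before $r$. So the next lemma and its proof also make sense when the construction has been carried out only up to some point, and this is how it is used for Lemma~\ref{lem:room}.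

\begin{lemma}\label{lem:disjoint}
If $(\tau',\rho')$ and $(\tau,\rho)$ are distinct pairs overrun in $P$, then $[\rho]\cap[\rho']=\emptyset$.
\end{lemma}

\begin{proof}
Let $\pi'=(\tau',\rho')<\pi=(\tau,\rho)$, and let $\pi'$ be overrun at $r'$. As $\pi'$ is used on a final segment of $P\cap r'$, all pairs used in $P$ before $r'$ are $\le\pi'$. So $\pi$ is first used at a stage $\ge r'$, and (C) at that stage gives $[\rho]\cap[\rho']=\emptyset$.
\end{proof}

\begin{lemma}\label{lem:room}
At every stage $s$ and for every $e\ge0$ an admissible pair exists.
\end{lemma}

\begin{proof}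
Suppose that the construction has been carried out at all stages before $s$, and at $s$ for all levels below $e$. Let $Z$ be the union of the sets $[\rho']$ over the pairs $(\tau',\rho')$ overrun at some $r\le s$ in $P$. Then $Z\subseteq[\sigma]$; let $z=\mu(Z\mid\sigma)$. We have $\mu(L_s\mid\sigma)\le\delta_{e-1}$, by (B) at level $e-1$ if $e\ge1$, and by $\mu(L_s)\le\frac12$ if $e=0$. Distinct sets $[\rho']$ forming $Z$ are disjoint by Lemma~\ref{lem:disjoint}, and $\mu(L_s\mid\rho')>\delta_e$ for each of them, because $L_s\supseteq L_r$. Hence $\mu(L_s\cap Z\mid\sigma)\ge\delta_ez$. It follows that $z\le\delta_{e-1}/\delta_e$ and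
\[
\mu(L_s\cup Z\mid\sigma)\le z+(\delta_{e-1}-\delta_ez)=\delta_{e-1}+z(1-\delta_e)\le\delta_{e-1}+\frac{\delta_{e-1}}{\delta_e}(1-\delta_e)=\frac{\delta_{e-1}}{\delta_e}<1 .
\]
So by the Lebesgue density theorem there is $x\in[\sigma]\setminus(L_s\cup Z)$ at which $L_s$ has density $0$. Since $x\notin L_s$, there is $m>|\sigma|$ such that $\tau=x\upharpoonright_m\notin D_{m,s}$. Choose $n\ge2m$ such that $\rho=x\upharpoonright_n$ satisfies (B). Then (A) and (B) hold for $(\tau,\rho)$. For (C), let $(\tau',\rho')<(\tau,\rho)$ be overrun at some $r\le s$ in $P$ and suppose $[\rho']\cap[\rho]\ne\emptyset$. As $|\rho'|\le|\rho|$, we have $\rho'\subseteq\rho\subseteq x$, so $x\in Z$, a contradiction.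
\end{proof}

\subsection{$X\in\mathcal A$}
We show by induction that there are final environments $E_{-1}\supseteq E_0\supseteq\cdots$, with $E_e$ of level $e$. For level $-1$ this is trivial. Let $e\ge0$, let $P=E_{e-1}$ be final, and suppose that $\pi_{e,s}$ is not eventually constant on $P$. As it is nondecreasing, its positions are unbounded. Let $g(n)$ be the least $s\in P$ at which the position of $\pi_{e,s}$ is at least $n$. By boundedness there is $t\in P$ with $g(n)\le t$ for all $n$. Then the position of $\pi_{e,t}$ is at least $n$ for all $n$, a contradiction. So $\pi_{e,s}$ is eventually constant, and the last child of $P$ is the required $E_e$.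

Let $(\hat\tau_e,\hat\rho_e)$ be the value of $\pi_{e,s}$ on $E_e$, for $e\ge0$, and let $X=\bigcup_e\hat\rho_e$. By (A), $\hat\tau_e\notin D_{|\hat\tau_e|,s}$ for all $s\in E_e$, and $E_e$ is cofinal. Hence $\hat\tau_e\notin D_{|\hat\tau_e|}$, i.e.\ $C(X\upharpoonright_{|\hat\tau_e|})\ge|\hat\tau_e|-1$. Since $|\hat\tau_e|\to\infty$, we have $X\in\mathcal A$.

\subsection{$X\notin\mathrm{W2R}$}
Let $U_e=\bigcup_s[\rho_{e,s}]$. The sequence $(U_e)$ is uniformly $\Pi^1_1$-open, and $X\in\bigcap_eU_e$. We show $\mu(\bigcap_eU_e)=0$.

Let $x\in\bigcap_eU_e$. The environments $E$ of levels $\ge-1$ with $x\in[\sigma_E]$ form a tree $T_x$ under the child relation, and it has nodes on every level. If $T_x$ is finitely branching, then by K\"onig's lemma it has an infinite path, and $x$ lies in the countable set of Lemma~\ref{lem:path}. Otherwise some $P$, of level $e-1\ge-1$, has infinitely many children in $T_x$, so $x\in[\rho]$ for infinitely many pairs $(\tau,\rho)$ used in $P$. At most one of these pairs is overrun in $P$, by Lemma~\ref{lem:disjoint}, and at most one is used on a final segment of $P$. Call a pair used in $P$ \emph{ordinary} if it is neither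 overrun in $P$ nor used on a final segment of $P$. Then $x\in[\rho]$ for infinitely many ordinary pairs $(\tau,\rho)$ of $P$. There are only countably many $P$. So by the Borel--Cantelli lemma it suffices to show that for each $P$ the sum of $\mu([\rho])$ over the ordinary pairs is finite. Since $|\rho|\ge2|\tau|$, this sum is at most
\[
\sum_{n\ge1}2^n\cdot2^{-2n}=1
\]
if we show that \emph{distinct ordinary pairs of $P$ have distinct first coordinates.}

Let $\pi=(\tau,\rho)$ be ordinary and let $J$ be the interval of stages in $P$ at which $\pi$ is used. Since $J$ is not a final segment of $P$, the ordinal $r=\sup\{u+1:u\in J\}$ belongs to $P$. Then $J$ is a nonempty final segment of $P\cap r$, and $\pi_{e,r}\ne\pi$. All pairs smaller than $\pi$ (and extending $\sigma_P$ as required) were inadmissible at the stages in $J$ and remain so. As the least admissible pair at $r$ is not $\pi$, the pair $\pi$ is inadmissible at $r$. We check which condition fails.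
\begin{itemize}
\item (B) holds for $\pi$ at $r$: otherwise $\pi$ would be overrun at $r$.
\item (C) holds for $\pi$ at $r$. The only pair that could be overrun at $r$ is $\pi$ itself, since no other pair is used on a final segment of $P\cap r$, and (C) concerns smaller pairs only. A pair overrun at some $r'<r$ in $P$ was already taken into account by (C) at a stage $u\in J$ with $u\ge r'$.
\end{itemize}
Hence (A) fails, i.e.\ $\tau\in D_{|\tau|,r}$. From $r$ on, no pair with first coordinate $\tau$ is admissible in $P$, so none is used. Now if $\pi<\pi_1$ are ordinary pairs, then $\pi_1$ is used only after $J$, that is at stages $\ge r$, so its first coordinate differs from $\tau$. This proves the claim, and with it $\mu(\bigcap_eU_e)=0$ and Theorem~\ref{thm:conv}. \qed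

\begin{thebibliography}{9}
\bibitem{survey}
\emph{Higher Randomness},
\url{https://www.lacl.fr/~benoit.monin/ressources/papers/survey_higher_randomness.pdf}.

\bibitem{sacks}
Sacks, \emph{Higher Recursion Theory}.
\end{thebibliography}

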